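# Trees are not the largest obstructions for gate matrix layout

## Tree obstructions and larger obstructions: the theorems

All graphs are finite and simple. For $k\ge 1$, $k$-GML denotes the family of graphs whose edges can be ordered linearly with cost at most $k$, and the basis for $k$-GML is the finite set of minor-minimal graphs outside the family; these terms are spelled out just below. Put
$$t_k=\frac{5\cdot 3^{k-1}-1}{2},\qquad\text{so that } t_1=2 \text{ and } t_k=3t_{k-1}+1 \text{ for } k\ge 2, \tag{1}$$
and let $s_k$ be the maximum number of vertices of an element of the basis for $k$-GML.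

**Theorem 1.** For every $k\ge 1$ the basis for $k$-GML contains a tree, and every tree in it has exactly $t_k$ vertices.

**Theorem 2.** For every $k\ge 7$,
$$s_k\ \ge\ 8s_{k-2}+8s_{k-4}+12s_{k-6}.$$

**Theorem 3.** For every $k\ge 8$,
$$s_k\ \ge\ t_k+\frac{15\cdot 3^{k-7}-27}{2}\ >\ t_k .$$
So for every $k\ge 8$ some basis element has strictly more vertices than every tree in the basis. Basis elements are connected, so that element also has more edges than every tree in the basis.

**Theorem 4.** Let $\lambda>0$ satisfy $\lambda^6=8\lambda^4+8\lambda^2+12$. Then $\lambda>3.005$, and for some $c>0$ we have $s_k\ge c\lambda^k$ for all $k\ge 1$. Hence $s_k/t_k\to\infty$ exponentially fast.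

Now let us unpack this. A *gate matrix layout* of a graph $G$ is a linear ordering of its edges. The edges are the columns (gates) and the vertices are the rows (nets). The *span* of a non-isolated vertex $v$ is the interval of positions from the first to the last edge at $v$; an isolated vertex has empty span. The *cost* of the ordering is the maximum, over all positions, of the number of spans containing that position; an edgeless graph has cost $0$.

For example, take the path $a\,b\,c\,d$. The ordering $ab, bc, cd$ has spans $a:[1,1]$, $b:[1,2]$, $c:[2,3]$, $d:[3,3]$ and cost $2$. The ordering $ab,cd,bc$ has spans $a:[1,1]$, $b:[1,3]$, $c:[2,3]$, $d:[2,2]$; position $2$ lies in three spans, so the cost is $3$. Choosing the ordering well is the whole problem.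

Each family $k$-GML is known to be closed under taking minors, so by the Robertson–Seymour theorem its basis, the set of minor-minimal graphs not in it, is finite. For $k=3$ the basis is known to have exactly $110$ elements, some of which are trees. The paper "Obstruction Set Isolation For The Gate Matrix Layout Problem" (https://github.com/jeremy24/494-graph-algos) states: "We conjecture that the trees are the largest elements in each basis." It does not say how size is measured. We measure by the number of vertices and read the conjecture as two assertions for every $k\ge1$:

1. (i) the basis for $k$-GML contains at least one tree;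
2. (ii) every element of the basis has at most as many vertices as some tree of the basis.

Theorem 1 says that (i) is true, and it computes the size of every tree in the basis. So (ii) says exactly that $s_k\le t_k$, and Theorem 3 says that this fails for every $k\ge 8$. The conjecture is false, and by Theorem 4 it fails by a factor that grows exponentially in $k$. The argument does not decide (ii) for $4\le k\le 7$, and it makes no use of the published list for $k=3$.

## Edge orderings as path decompositions

A *path decomposition* of $G$ is a sequence of vertex sets, called bags, such that each vertex lies in a nonempty interval of consecutive bags and each edge has both ends in some bag. Its width is the maximum bag size minus $1$, and the pathwidth $pw(G)$ is the minimum width. For example, $\{a,b\},\{b,c\},\{c,d\}$ shows that the path $a\,b\,c\,d$ has pathwidth at most $1$.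

**Lemma 5.** For $k\ge1$: $G\in k$-GML if and only if $pw(G)\le k-1$.

*Proof.* Given an ordering of cost at most $k$, let bag $i$ be the set of vertices whose span contains position $i$, and add a bag $\{v\}$ for each isolated vertex $v$. Spans are intervals, both ends of the $i$-th edge are in bag $i$, and all bags have size at most $k$.

Conversely, given a path decomposition with bags of size at most $k$, assign each edge to a bag containing it, and order the edges by bag index (ties arbitrary). Suppose the span of $v$ contains position $i$. Then $v$ has an edge at a position $\le i$ and an edge at a position $\ge i$. So $v$ lies in a bag of index at most, and in a bag of index at least, that of the bag assigned to the $i$-th edge. Hence $v$ lies in that bag. So at most $k$ spans contain position $i$. $\square$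

Recall that $M$ is a minor of $G$ if there are disjoint nonempty connected sets in $G$, the *branch sets*, one for each vertex of $M$, such that there is an edge of $G$ between two branch sets whenever the corresponding vertices of $M$ are adjacent. Equivalently, $M$ arises from $G$ by deleting vertices and edges and contracting edges. When we contract, we merge parallel edges. We use these standard facts.

* (F1) In a path decomposition, the indices of the bags that meet a given connected subgraph form an interval: each vertex gives an interval, and adjacent vertices give intersecting intervals.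
* (F2) If $X\subseteq G$ and $pw(X)=m$, then in every path decomposition of $G$ some bag contains at least $m+1$ vertices of $X$: intersect all bags with $X$ to get a path decomposition of $X$.
* (F3) If $M$ is a minor of $G$, then $pw(M)\le pw(G)$. For deletions, restrict the bags. For the contraction of $uv$ to $w$, replace $u$ and $v$ by $w$ in all bags; the bags containing $w$ form an interval by (F1), and no bag grows.
* (F4) $pw(G)$ is the maximum of the pathwidths of the components (concatenate decompositions), and $pw(G)\le pw(G-v)+1$ (add $v$ to all bags).

By Lemma 5 the basis for $m$-GML is the set of minor-minimal graphs with $pw\ge m$. Every graph with $pw\ge m$ has a minor in this basis: take a minor with $pw\ge m$ and with the fewest vertices plus edges.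

**Lemma 6.** Let $m\ge1$ and let $X$ be an element of the basis for $m$-GML. Then $X$ is connected and has at least two vertices, every proper minor of $X$ has pathwidth at most $m-1$, and $pw(X)=m$.

*Proof.* The statement on proper minors is minimality. By (F4) some component of $X$ has pathwidth at least $m$; by minimality it is all of $X$. One vertex alone has pathwidth $0<m$. Finally $pw(X)\le pw(X-v)+1\le m$ for any vertex $v$. $\square$

For $k=1$ the basis is $\{K_2\}$: a graph has $pw\ge1$ exactly when it has an edge, and $K_2$ is the only minor-minimal graph with an edge. Here $t_1=s_1=2$.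

## The pathwidth of trees and the proof of Theorem 1

**Lemma 7** (well known)**.** Let $T$ be a tree and $k\ge1$. Then $pw(T)\ge k+1$ if and only if some vertex $v$ has at least three components of $T-v$ of pathwidth at least $k$.

*Proof of "if".* Let $C_1,C_2,C_3$ be three such components, and suppose that $T$ has a decomposition with bags of size at most $k+1$. By (F2), each $C_i$ has a bag containing at least $k+1$ of its vertices, so this bag lies entirely inside $C_i$. The three bags are therefore distinct. Number the components so that the bag of $C_2$ is in the middle. The set $C_1\cup\{v\}\cup C_3$ is connected and meets the outer two bags, so by (F1) it meets the middle one. But that bag lies inside $C_2$, a contradiction.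

*Proof of "only if".* Call a component of some $T-v$ *heavy* if its pathwidth is at least $k$. Assume that every vertex $v$ has at most two heavy components. We show $pw(T)\le k$.

**Finding a spine.** The aim is a path $P$ in $T$ such that all components of $T-P$ have pathwidth at most $k-1$. If some $T-v$ has no heavy component, take $P=\{v\}$. Otherwise map each vertex $v$ to a neighbour lying in a heavy component of $T-v$. This picks one edge for each vertex, and a tree has fewer edges than vertices, so some edge $vx$ is picked from both ends. Call an edge $vx$ *biheavy* if the component of $T-v$ containing $x$ and the component of $T-x$ containing $v$ are both heavy. We have just found a biheavy edge.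

Each vertex $v$ is incident with at most two biheavy edges, since they lead to different heavy components of $T-v$. Next, let $ux$ be an edge on the path between two biheavy edges, with one of them, say $pq$, on the side of $x$, where $p$ is the end nearer to $x$ (possibly $p=x$). The component of $T-u$ containing $x$ contains the component of $T-p$ containing $q$, which is heavy; so it is heavy. The same argument on the side of $u$ shows that $ux$ is biheavy. So the biheavy edges form a connected subgraph of a tree with maximum degree at most $2$, which is a path $P$ with at least one edge.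

Let $C$ be a component of $T-P$, attached to $v\in P$ through $w\in C$. Then $C$ is a component of $T-v$. Suppose $C$ is heavy. Let $vx$ be a biheavy edge at $v$. The component of $T-w$ containing $v$ contains the component of $T-v$ containing $x$, so it is heavy. Hence $vw$ is biheavy, which contradicts $w\notin P$.

**Laying out along the spine.** The aim is a decomposition of width at most $k$. Write $P=v_1\dots v_s$. For each $i$ take the bag $\{v_i\}$, followed by decompositions of width at most $k-1$ of the components of $T-P$ attached to $v_i$, one after another, with $v_i$ added to every bag. Between the blocks of $v_i$ and $v_{i+1}$ insert the bag $\{v_i,v_{i+1}\}$. All bags have size at most $k+1$. $\square$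

*Proof of Theorem 1.*

**Existence.** We first produce a tree in the basis. $K_2$ is a tree of pathwidth $1$. If $T_0$ is a tree with $pw(T_0)\ge k$, join a new vertex to one vertex in each of three copies of $T_0$; by Lemma 7 this tree has pathwidth at least $k+1$. So for every $k$ there is a tree with $pw\ge k$. It has a minor in the basis for $k$-GML. This minor is acyclic, and by Lemma 6 it is connected, so it is a tree.

**Size.** We show by induction on $k$ that every tree in the basis has $t_k$ vertices. For $k=1$ the basis is $\{K_2\}$. Let $k\ge2$ and let $T$ be a tree in the basis. By Lemma 7 (for $k-1$) there are a vertex $v$ and components $C_1,C_2,C_3$ of $T-v$ of pathwidth at least $k-1$. Each $C_i$ has a minor $M_i$ in the basis for $(k-1)$-GML. As above $M_i$ is a tree, so $|M_i|=t_{k-1}$ by induction.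

Since $C_i$ is connected, we may absorb the unused vertices of $C_i$ one by one into adjacent branch sets, so that the branch sets of $M_i$ partition $C_i$. Contracting them turns $C_i$ into a tree that has $M_i$ as a spanning subgraph; two trees on the same vertex set, one inside the other, are equal, so $C_i$ becomes $M_i$ itself. The vertex $v$ has exactly one neighbour in $C_i$. So $T$ has as a minor the tree $T'$ formed by $v$ and $M_1,M_2,M_3$, with $v$ joined to one vertex of each $M_i$. By Lemma 7, $pw(T')\ge k$. Minimality gives $T=T'$, and $|T|=3t_{k-1}+1=t_k$. $\square$

In particular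
$$s_m\ \ge\ t_m\qquad\text{for all } m\ge1. \tag{2}$$

We can now do $k=2$ by hand. Let $S$ be the *spider*: a centre with three legs of length two, $7=t_2$ vertices. If a basis element for $2$-GML has a cycle, it has $K_3$ as a minor. Since $pw(K_3)=2$ (by (F4) it is at most $2$, and three pairwise intersecting intervals have a common bag), that element is $K_3$; and $K_3$ is in the basis because its proper minors are forests on at most three vertices, of pathwidth at most $1$. A basis element without a cycle is a tree, and by Lemma 7 with $k=1$ it has a vertex $v$ with three components of $T-v$ that contain an edge. As in the proof of Theorem 1, it is $S$. So the basis for $2$-GML is $\{K_3,S\}$, and (ii) holds for $k=1$ and $k=2$.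

## Hubs, gadgets, and a crossing argument

In the tree $T'$, three obstructions of pathwidth $k-1$ hang on one vertex. To build larger obstructions we let obstructions of various pathwidths hang on a clique.

**Definition.** Fix $k$. A *hub-and-gadget graph* consists of the following. There is a set $H$ of *hubs* with $|H|\le k$, which form a clique. There are finitely many *gadgets*; each gadget $X$ has a *level* $\ell(X)\ge0$ with $k-\ell(X)-1\ge1$, and a nonempty set $W(X)\subseteq H$. For each level $\ell$ in use, choose one largest element of the basis for $(k-\ell-1)$-GML and one vertex of it; each gadget $X$ of level $\ell$ is a copy of this graph, and $p_X$ is the copy of this vertex. Gadgets are disjoint from one another and from $H$. The vertex $p_X$ is joined to all hubs in $W(X)$, and there are no other edges.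

By Lemma 6, a gadget $X$ is connected, has at least two vertices, has
$$pw(X)=k-\ell(X)-1,\qquad |X|=s_{k-\ell(X)-1},$$
and all its proper minors have smaller pathwidth. The level has a concrete meaning: if all bags have size at most $k$, then by (F2) some bag contains at least $k-\ell(X)$ vertices of $X$, so in that bag at most $\ell(X)$ seats are free for everything else.

Two small examples will serve us. In the *star* ($k\ge2$) there is one hub $v$ and three gadgets of level $0$ with $W=\{v\}$. In the *triangle graph* ($k\ge3$) there are three hubs $a,b,c$ and nine gadgets of level $1$: $A^1,A^2,A^3$ with $W=\{a\}$, $B^1,B^2,B^3$ with $W=\{b\}$, and $C^1,C^2,C^3$ with $W=\{c\}$.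

Now let $G$ be a hub-and-gadget graph, and suppose that it has a path decomposition $(B_i)$ with all $|B_i|\le k$. For each gadget $X$ choose an index $\tau(X)$ with $|B_{\tau(X)}\cap X|\ge k-\ell(X)$. Order the gadgets linearly by $\tau$, ties broken arbitrarily. For a set $S$ of gadgets let $r(S)$ be the maximum number of gadgets of $S$ that can be assigned pairwise distinct hubs $h_Y\in W(Y)$. For instance, two gadgets with $W=\{a\}$ have $r=1$, while two gadgets with $W=\{a\}$ and $W=\{a,b\}$ have $r=2$. Write ${<}X$ and ${>}X$ for the sets of gadgets before and after $X$.

**Lemma 8.** For each gadget $X$: $\ \min\bigl(r({<}X),\,r({>}X)\bigr)\le \ell(X)$.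

*Proof.* The idea is that connections from before $X$ to after $X$ need seats beside $X$. Suppose both numbers are at least $m=\ell(X)+1$. Choose $m$ gadgets before $X$ with distinct representatives forming a set $P\subseteq H$, and $m$ gadgets after $X$ with distinct representatives forming a set $Q$. Let $\pi:P\to Q$ be a bijection that is the identity on $P\cap Q$. The sets $\{h,\pi(h)\}$, $h\in P$, are pairwise disjoint: if $h=\pi(h')$ with $h\ne h'$, then $h\in P\cap Q$, so $\pi(h)=h=\pi(h')$, which contradicts injectivity.

If $Y$ is the gadget represented by $h$ and $Z$ the gadget represented by $\pi(h)$, then $Y\cup\{h,\pi(h)\}\cup Z$ is connected, because $H$ is a clique. It is disjoint from $X$, and it meets $B_{\tau(Y)}$ and $B_{\tau(Z)}$ with $\tau(Y)\le\tau(X)\le\tau(Z)$. By (F1) it meets $B_{\tau(X)}$. The $m$ subgraphs of this kind are pairwise disjoint. So $|B_{\tau(X)}|\ge k-\ell(X)+m=k+1$, a contradiction. $\square$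

For the star, the middle gadget $X$ has $r({<}X)=r({>}X)=1>0=\ell(X)$. So no such decomposition exists, and the star has $pw\ge k$. This is the "if" part of Lemma 7 again.

To use Lemma 8 with more gadgets, call $X$ *left* if $r({<}X)\le\ell(X)$. If $X$ is not left, then $r({>}X)\le\ell(X)$. For a level $\ell$ let $P_\ell$ be the set of left gadgets of level $\ell$ and $Q_\ell$ the set of the other gadgets of level $\ell$. Let $x_\ell$ be the last element of $P_\ell$ and $y_\ell$ the first element of $Q_\ell$, when they exist. Write $P_\ell-x_\ell$ for $P_\ell\setminus\{x_\ell\}$ and $Q_\ell-y_\ell$ for $Q_\ell\setminus\{y_\ell\}$, both empty when $P_\ell$, respectively $Q_\ell$, is empty. The point of this notation: all of $P_\ell-x_\ell$ comes before $x_\ell$, where $r({<}x_\ell)\le\ell$; all of $Q_\ell-y_\ell$ comes after $y_\ell$, where $r({>}y_\ell)\le\ell$.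

In the triangle graph, $r({<}x_1)\le1$ forces all members of $P_1-x_1$ to have the same $W$, so $|P_1-x_1|\le3$ and $|P_1|\le4$. Likewise $|Q_1|\le4$. But there are nine gadgets. So the triangle graph has $pw\ge k$.

## Half-layouts, and what a gadget loses when an edge is contracted

Having $pw(G)\ge k$ is not enough: we want the obstruction inside $G$ to use every gadget vertex. The next lemma says what has to be checked.

**Lemma 9.** Let $G$ be a hub-and-gadget graph with $pw(G)\ge k$, such that $pw(G/e)\le k-1$ for every edge $e$ with at least one end in a gadget. Then $s_k\ge\sum_X|X|$, where the sum is over all gadgets.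

*Proof.* $G$ has a minor $M$ in the basis for $k$-GML. Fix branch sets for $M$, and let $v$ be a vertex of a gadget $X$.

If $v$ is in no branch set, then $M$ is a minor of $G-v$. Let $v'$ be a neighbour of $v$ in $X$, which exists since $X$ is connected with at least two vertices. Then $G-v$ is a subgraph of $G/vv'$ (the contracted vertex plays the role of $v'$), so $pw(M)\le k-1$ by hypothesis and (F3), a contradiction.

If $v$ is in a branch set with at least two vertices, this connected set contains both ends of some edge $e$ at $v$, and $M$ is a minor of $G/e$. Again $pw(M)\le k-1$, a contradiction.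

So every gadget vertex is by itself a branch set, and $s_k\ge|V(M)|\ge\sum_X|X|$. $\square$

So we need good decompositions of $G/e$. Let $e$ have at least one end in the gadget $X$. If both ends of $e$ are in $X$, put $X^*=X/e$. Otherwise $e=p_Xh$ with $h\in W(X)$; put $X^*=X-p_X$ and call the contracted vertex $h$. In both cases $X^*$ is a nonempty proper minor of $X$, so
$$pw(X^*)\le k-\ell(X)-2, \tag{3}$$
and $X^*$ has a decomposition with bags $\beta^*$ of size at most $k-\ell(X)-1$. Moreover $G/e$ consists of $G-X$ and $X^*$, and the vertices of $X^*$ have neighbours outside $X^*$ only in $W(X)$. (In the second case $h$ also inherits the adjacencies of $p_X$ to hubs, but hubs are already pairwise adjacent.) So the contraction frees one seat: $X^*$ leaves $\ell(X)+1$ seats.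

For any gadget $Y$, adding $p_Y$ to all bags of an optimal decomposition of $Y-p_Y$ gives a decomposition of $Y$ with bags $\beta$ of size at most $k-\ell(Y)$, all of which contain $p_Y$. Call it the *standard decomposition* of $Y$.

**Definition.** A *half-layout* is a sequence of moves acting on a set $Z\subseteq H$ that starts at $Z=\emptyset$ and ends at $Z=H$. Each move outputs bags:

* o($h$), for a hub $h\notin Z$: output $Z\cup\{h\}$ and replace $Z$ by $Z\cup\{h\}$.
* f($Y$), allowed if $W(Y)\subseteq Z$ and $|Z|\le\ell(Y)$: output $Z\cup\beta$ for the bags $\beta$ of the standard decomposition of $Y$; $Z$ is unchanged.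
* g($Y$), allowed if $|Z|\le\ell(Y)$ and $W(Y)\setminus Z=\{h\}$: output all $Z\cup\beta$, then $Z\cup\{p_Y,h\}$, then $Z\cup\{h\}$; replace $Z$ by $Z\cup\{h\}$.
* ins, allowed if $W(X)\subseteq Z$ and $|Z|\le\ell(X)+1$: output $Z\cup\beta^*$ for the bags $\beta^*$ of $X^*$; $Z$ is unchanged.

We say that f($Y$) and g($Y$) *place* $Y$. The set $Z$ holds the hubs opened so far. The move f places a gadget whose hubs are all open. The move g places a gadget that still lacks one hub $h$, and opens $h$ afterwards, so that $h$ need not be present while the large bags of $Y$ pass; this is the gain over o($h$) followed by f($Y$).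

**Lemma 10.** (a) If two half-layouts together place every gadget other than $X$ exactly once, do not place $X$, and together use ins exactly once, then $pw(G/e)\le k-1$. (b) If two half-layouts without ins together place every gadget exactly once, then $pw(G)\le k-1$.

*Proof.* Take the bags of the first (left) half-layout, then the bag $H$, then the bags of the second (right) half-layout in reverse order.

*Sizes.* The sets $H$ and $Z\cup\{h\}$ have size at most $|H|\le k$. The sets $Z\cup\beta$ have size at most $\ell(Y)+(k-\ell(Y))=k$. The set $Z\cup\{p_Y,h\}$ has size at most $\ell(Y)+2\le k$, since $k-\ell(Y)-1\ge1$. The sets $Z\cup\beta^*$ have size at most $(\ell(X)+1)+(k-\ell(X)-1)=k$.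

*Intervals.* In each half, a hub is in all bags from its opening on, so together with the central bag $H$ it occupies an interval. The vertices of a placed gadget $Y$ occupy intervals of its standard decomposition, and $p_Y$, which lies in all these bags, may be extended by the one bag $Z\cup\{p_Y,h\}$ that follows immediately. The vertices of $X^*$ occupy intervals.

*Edges.* Hub–hub edges lie in $H$. Edges inside $Y$ or $X^*$ are covered by their decompositions. For f($Y$), the edges from $p_Y$ to $W(Y)\subseteq Z$ are covered by $Z\cup\beta$. For g($Y$), the edges to $W(Y)\setminus\{h\}\subseteq Z$ are covered in the same way, and $p_Yh$ is covered by $Z\cup\{p_Y,h\}$. The edges from $X^*$ to hubs lead to $W(X)\subseteq Z$ and are covered by the bags $Z\cup\beta^*$. $\square$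

For the star and $X$ any of its gadgets, with $Y,Y'$ the other two, the half-layouts are: left g($Y$), which gives $Z=\{v\}$, then ins, allowed as $|Z|=1=\ell(X)+1$; right g($Y'$). So Lemma 9 gives $s_k\ge3s_{k-1}$ for $k\ge2$.

For the triangle graph we may by symmetry take $X=B^1$. Left: g($A^1$), f($A^2$), f($A^3$), with $Z=\{a\}$; g($B^2$), with $Z=\{a,b\}$; ins, allowed as $|Z|=2=\ell(X)+1$; o($c$). Right: g($C^1$), f($C^2$), f($C^3$); g($B^3$); o($a$). So Lemma 9 gives
$$s_k\ \ge\ 9s_{k-2}\qquad\text{for } k\ge3. \tag{4}$$

## The budget: nine gadgets tie, 8 + 8 + 12 win

Compare (4) with the trees. By (1), for $m\ge3$,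
$$t_m=3(3t_{m-2}+1)+1=9t_{m-2}+4. \tag{5}$$
So (4) together with (2) gives only $s_k\ge9t_{k-2}=t_k-4$: the triangle graph is a tie up to an additive constant, on the wrong side. We cannot simply add gadgets to it. If a hub-and-gadget graph contains the triangle graph and one more gadget $X$, then after contracting an edge of $X$ the triangle graph is still a subgraph, so the pathwidth is still at least $k$, and the hypothesis of Lemma 9 fails.

It helps to think of a budget. Since $t_m$ is about $3^{m-k}t_k$, a gadget of level $\ell$ is worth about $3^{-(\ell+1)}$ of a tree. Nine gadgets of level $1$ are worth $9/9=1$. Applying (5) to only one of the nine copies of $t_{k-2}$, and then once more to one copy of $t_{k-4}$, we get for $k\ge 7$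
$$t_k=9t_{k-2}+4=8t_{k-2}+9t_{k-4}+8=8t_{k-2}+8t_{k-4}+9t_{k-6}+12. \tag{6}$$
So if we use eight gadgets of level $1$, eight of level $3$, and *more than nine* of level $5$, we win:
$$\frac{8}{9}+\frac{8}{81}+\frac{12}{729}=\frac{732}{729}>1.$$

Here is how such a graph can work. Use only eight gadgets of level $1$, in classes of sizes $3,3,2$ at hubs $a_1,c_1,b_1$. A decomposition is no longer impossible at this level, but its shape is forced: up to symmetry three $A$'s and a $B$ come first, a $B$ and three $C$'s come last, and everything else sits between. For everything between, the hubs $a_1,b_1$ are *busy* on the left and $c_1,b_1$ are busy on the right, in the sense that gadgets further out can represent them in Lemma 8. A gadget of level $3$ has three free seats. Two are used up by busy hubs on either side, so one effective seat remains, and the same game can be played again with new hubs $a_2,c_2,b_2$ and eight gadgets. After that, four hubs are busy on each side: $a_1,b_1,a_2,b_2$ on the left and $c_1,b_1,c_2,b_2$ on the right. A gadget of level $5$ again has one effective seat.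

In this third round, nine gadgets would only tie. But now the two sides are different. Join a gadget to one $a_i$ *and* one $c_j$. Seen from the left, $a_i$ is busy, so the gadget counts only as "$c_j$". Seen from the right, it counts only as "$a_i$". Arrange these gadgets in a $2\times2$ grid with three copies in each cell $(i,j)$, twelve in all. The left side can take gadgets of a single column $j_0$ plus one more gadget, the right side gadgets of a single row $i_0$ plus one more. The cell off that row and column has three gadgets, and only two extra places are available. The grid needs both $a_1,a_2$ busy on the left and both $c_1,c_2$ busy on the right; after the first round only $a_1$ and $c_1$ are. This is why there are two rounds of eight before it.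

One danger remains: in the second round the roles of $a_2$ and $c_2$ must not be exchanged. For this, one of the three gadgets at $a_2$ is also joined to $a_1$, and one of the three at $c_2$ is also joined to $c_1$.

## The graph with six hubs and 28 gadgets

Fix $k\ge7$. Let $G$ be the hub-and-gadget graph with hubs $H=\{a_1,a_2,b_1,b_2,c_1,c_2\}$ and these $28$ gadgets:

| level | gadgets, with $W$ | number |
|---|---|---|
| 1 | $A^1,A^2,A^3:\{a_1\}$; $\ C^1,C^2,C^3:\{c_1\}$; $\ B^1,B^2:\{b_1\}$ | 8 |
| 3 | $D^1,D^2:\{a_2\}$, $D^3:\{a_1,a_2\}$; $\ E^1,E^2:\{c_2\}$, $E^3:\{c_1,c_2\}$; $\ F^1,F^2:\{b_2\}$ | 8 |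
| 5 | $M_{ij}^s:\{a_i,c_j\}$ for $i,j\in\{1,2\}$, $s\in\{1,2,3\}$ | 12 |

The gadgets of levels $1,3,5$ have pathwidths $k-2$, $k-4$, $k-6\ge1$ and sizes $s_{k-2}$, $s_{k-4}$, $s_{k-6}$; also $|H|=6\le k$. So the definition is satisfied. Since gadgets of equal level are copies of the same graph with the same chosen vertex, exchanging $a_i\leftrightarrow c_i$, $A^s\leftrightarrow C^s$, $D^s\leftrightarrow E^s$, $M_{ij}^s\leftrightarrow M_{ji}^s$ and fixing $b_i$, $B^s$, $F^s$ is an automorphism $\sigma$ of $G$.

## The forced order, and $pw(G)\ge k$

**Proposition 11.** $pw(G)\ge k$.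

*Proof.* Suppose $G$ has a path decomposition with all bags of size at most $k$. Choose $\tau$ and the linear order of the gadgets as before Lemma 8, and use the notation $P_\ell,Q_\ell,x_\ell,y_\ell$.

**Step 1 (level 1).** This step shows that the order starts with three $A$'s and a $B$ and ends with a $B$ and three $C$'s. All of $P_1-x_1$ precedes $x_1$ and $r({<}x_1)\le1$. Level-1 gadgets have singleton $W$, so all members of $P_1-x_1$ have the same $W$. Similarly all members of $Q_1-y_1$ have the same $W$. The classes have sizes $3,3,2$, so $|P_1-x_1|\le3$ and $|Q_1-y_1|\le3$. Since $|P_1|+|Q_1|=8$, both $P_1$ and $Q_1$ are nonempty and both bounds are equalities. So one of $P_1-x_1$, $Q_1-y_1$ is $\{A^1,A^2,A^3\}$, the other is $\{C^1,C^2,C^3\}$, and $\{x_1,y_1\}=\{B^1,B^2\}$. Applying $\sigma$ to the decomposition and to the order if necessary, we may assume $P_1-x_1=\{A^1,A^2,A^3\}$.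

Every gadget other than the $A$'s has a hub different from $a_1$ in its $W$. If such a gadget preceded $x_1$, then together with $A^1$ it would give $r({<}x_1)\ge2$. Hence the gadgets before $x_1$ are exactly the three $A$'s. In the same way, every gadget other than the $C$'s has a hub different from $c_1$, and $r({>}y_1)\le1$, so the gadgets after $y_1$ are exactly the three $C$'s. So the order starts $A,A,A,x_1$ and ends $y_1,C,C,C$, and all gadgets of levels $3$ and $5$ lie between $x_1$ and $y_1$.

**Step 2 (level 3).** This step shows that the $D$'s are on the left, the $E$'s on the right, and that all level-5 gadgets lie between the two $F$'s. Let $X\in P_3$. Then $A^1$ and $x_1$ precede $X$ and can represent $a_1$ and $b_1$. Since $r({<}X)\le3$, no two other gadgets before $X$ can have distinct representatives outside $\{a_1,b_1\}$. The sets $W\setminus\{a_1,b_1\}$ for the level-3 gadgets are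
$$D^1,D^2,D^3:\{a_2\};\qquad E^1,E^2:\{c_2\};\qquad E^3:\{c_1,c_2\};\qquad F^1,F^2:\{b_2\}.$$
Two nonempty sets without distinct representatives are equal singletons. Apply this with $X=x_3$: any two members of $P_3-x_3$ have equal singletons here. So $|P_3-x_3|\le3$, with equality only if $P_3-x_3=\{D^1,D^2,D^3\}$.

On the other side let $X\in Q_3$. Then $y_1$ and $C^1$ come after $X$ and can represent $b_1$ and $c_1$, and $r({>}X)\le3$. The sets $W\setminus\{c_1,b_1\}$ are $\{c_2\}$ for $E^1,E^2,E^3$; $\{a_2\}$ for $D^1,D^2$; $\{a_1,a_2\}$ for $D^3$; and $\{b_2\}$ for $F^1,F^2$. With $X=y_3$ we get $|Q_3-y_3|\le3$, with equality only if $Q_3-y_3=\{E^1,E^2,E^3\}$. As $|P_3|+|Q_3|=8$, both equalities hold, and $\{x_3,y_3\}=\{F^1,F^2\}$.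

Suppose a level-5 gadget preceded $x_3$. It has some $c_j$ in its $W$, and $D^1$, with $a_2$, also precedes $x_3$. These two have distinct representatives outside $\{a_1,b_1\}$, a contradiction. Suppose a level-5 gadget came after $y_3$. It has some $a_i$ in its $W$, and $E^1$, with $c_2$, also comes after $y_3$. These two have distinct representatives outside $\{c_1,b_1\}$, a contradiction. So all level-5 gadgets lie between $x_3$ and $y_3$.

**Step 3 (level 5).** This step runs the grid argument. Each level-5 gadget is preceded by $A^1,x_1,D^1,x_3$, which can represent $a_1,b_1,a_2,b_2$. If $X\in P_5$, then $r({<}X)\le5$, so no two level-5 gadgets before $X$ have distinct representatives outside $\{a_1,b_1,a_2,b_2\}$. Outside this set $M_{ij}^s$ has only $c_j$. So all level-5 gadgets before $X$ have the same second index. With $X=x_5$: all members of $P_5-x_5$ have a common second index $j_0$ (arbitrary if the set is empty).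

Each level-5 gadget is followed by $y_3,E^1,y_1,C^1$, which can represent $b_2,c_2,b_1,c_1$; outside these, $M_{ij}^s$ has only $a_i$. In the same way all members of $Q_5-y_5$ have a common first index $i_0$ (arbitrary if the set is empty).

Let $i\ne i_0$ and $j\ne j_0$. The three gadgets $M_{ij}^1,M_{ij}^2,M_{ij}^3$ lie in $P_5\cup Q_5$, but in neither $P_5-x_5$ nor $Q_5-y_5$. So all three are among $x_5,y_5$, which is a contradiction. $\square$

What do $D^3$ and $E^3$ contribute? Suppose that we took $W(D^3)=\{a_2\}$ and $W(E^3)=\{c_2\}$ instead. Then the modified graph has pathwidth at most $k-1$, by Lemma 10(b) with these half-layouts, where the brackets show $Z$: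

* Left: g($A^1$), f($A^2$), f($A^3$), g($B^1$) $[a_1b_1]$, o($c_2$), f of all $E$'s ($|Z|=3$), g($F^1$) $[a_1b_1c_2b_2]$, o($a_2$) ($|Z|=5$), f of all $M_{12}^s$ and $M_{22}^s$, o($c_1$).
* Right: g($C^1$), f($C^2$), f($C^3$), g($B^2$) $[c_1b_1]$, o($a_2$), f of all $D$'s ($|Z|=3$), g($F^2$) $[c_1b_1a_2b_2]$, o($a_1$) ($|Z|=5$), f of all $M_{11}^s$ and $M_{21}^s$, o($c_2$).

Here the roles of $a_2$ and $c_2$ have been exchanged, and the whole grid fits. In $G$ itself this is excluded because $E^3$ with $W=\{c_1,c_2\}$ has two non-busy hubs when seen from the left, and $D^3$ has two when seen from the right.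

## Contracting any edge that meets a gadget

**Lemma 12.** Let $e$ be an edge of $G$ with at least one end in a gadget $X$. Then $pw(G/e)\le k-1$.

*Proof.* By Lemma 10(a) it is enough to give two half-layouts that together place every gadget other than $X$ exactly once and use ins exactly once. Recall the conditions: f and g of gadgets of level $1,3,5$ need $|Z|\le1,3,5$ before the move; ins needs $|Z|\le2,4,6$ when $X$ has level $1,3,5$.

We abbreviate. "A's" means g($A^1$), f($A^2$), f($A^3$) starting from $Z=\emptyset$; these happen at $|Z|=0,1,1$ and lead to $Z=\{a_1\}$. "C's" is the analogue and leads to $Z=\{c_1\}$. "D's" means f of $D^1,D^2,D^3$; it needs $a_1,a_2\in Z$ and $|Z|\le3$. "E's" means f of $E^1,E^2,E^3$; it needs $c_1,c_2\in Z$ and $|Z|\le3$. "All M" means f of all twelve $M_{ij}^s$; it needs $a_1,a_2,c_1,c_2\in Z$ and $|Z|\le5$. Brackets show the current $Z$.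

**Case $X=M_{ij}^s$.** The freed seat is used when all six hubs are open. Let $i'\ne i$ and $j'\ne j$.

* Left: A's $[a_1]$, g($B^1$) $[a_1b_1]$, o($a_2$) $[a_1b_1a_2]$, D's, g($F^1$) $[a_1b_1a_2b_2]$, o($c_{j'}$) (now $|Z|=5$), f of the six gadgets $M_{1j'}^\bullet$, $M_{2j'}^\bullet$, then g of one of the two remaining copies of $M_{ij}$, which has $a_i\in Z$ and lacks only $c_j$. Now $Z=H$, and ins is allowed since $|Z|=6=\ell(X)+1$.
* Right: C's $[c_1]$, g($B^2$) $[c_1b_1]$, o($c_2$) $[c_1b_1c_2]$, E's, g($F^2$) $[c_1b_1c_2b_2]$, o($a_{i'}$) (now $|Z|=5$), f of the three gadgets $M_{i'j}^\bullet$, then g of the other remaining copy of $M_{ij}$, which lacks only $a_i$. Now $Z=H$.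

The level-5 gadgets placed are the six in column $j'$, the three $M_{i'j}^\bullet$, and the two copies of $M_{ij}$ other than $X$.

**Case $X=F^s$.** Let $F$ be the other of $F^1,F^2$.

* Left: A's $[a_1]$, g($B^1$) $[a_1b_1]$, o($a_2$) $[a_1b_1a_2]$, D's, g($F$) $[a_1b_1a_2b_2]$, ins ($b_2\in Z$, $|Z|=4=\ell(X)+1$), o($c_1$), o($c_2$).
* Right: C's $[c_1]$, g($B^2$) $[c_1b_1]$, o($c_2$) $[c_1b_1c_2]$, E's, o($a_1$), o($a_2$) $[c_1b_1c_2a_1a_2]$, all M at $|Z|=5$, o($b_2$).

**Case $X=D^s$.** Of the other two $D$'s at least one has $W=\{a_2\}$; call it $Y$, and call the other $Y'$. Then $W(Y')$ is $\{a_2\}$ or $\{a_1,a_2\}$.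

* Left: A's $[a_1]$, g($B^1$) $[a_1b_1]$, o($b_2$) $[a_1b_1b_2]$, f($F^1$), f($F^2$) at $|Z|=3$, g($Y'$), which lacks only $a_2$, $[a_1b_1b_2a_2]$, ins ($W(X)\subseteq\{a_1,a_2\}\subseteq Z$, $|Z|=4=\ell(X)+1$), o($c_1$), o($c_2$).
* Right: C's $[c_1]$, g($B^2$) $[c_1b_1]$, o($c_2$) $[c_1b_1c_2]$, E's, g($Y$) $[c_1b_1c_2a_2]$, o($a_1$) $[c_1b_1c_2a_2a_1]$, all M at $|Z|=5$, o($b_2$).

**Case $X=E^s$.** Apply the automorphism $\sigma$: $G/e$ is isomorphic to $G/\sigma(e)$, and $\sigma(e)$ has an end in $D^s$.

**Case $X=B^s$.** Let $B$ be the other of $B^1,B^2$.

* Left: A's $[a_1]$, g($B$) $[a_1b_1]$, ins ($b_1\in Z$, $|Z|=2=\ell(X)+1$), o($a_2$) $[a_1b_1a_2]$, D's, g($F^1$) at $|Z|=3$ $[a_1b_1a_2b_2]$, o($c_1$), o($c_2$).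
* Right: C's $[c_1]$, o($a_1$) $[c_1a_1]$, o($c_2$) $[c_1a_1c_2]$, E's, g($F^2$) at $|Z|=3$ $[c_1a_1c_2b_2]$, o($a_2$) $[c_1a_1c_2b_2a_2]$, all M at $|Z|=5$, o($b_1$).

**Case $X=A^s$.** Let $A',A''$ be the other two $A$'s.

* Left: o($b_1$) $[b_1]$, f($B^1$), f($B^2$) at $|Z|=1$, g($A'$) at $|Z|=1$ $[b_1a_1]$, ins ($a_1\in Z$, $|Z|=2=\ell(X)+1$), o($a_2$) $[b_1a_1a_2]$, D's, g($F^1$) $[b_1a_1a_2b_2]$, o($c_1$), o($c_2$).
* Right: C's $[c_1]$, g($A''$) at $|Z|=1$ $[c_1a_1]$, o($c_2$) $[c_1a_1c_2]$, E's, g($F^2$) at $|Z|=3$ $[c_1a_1c_2b_2]$, o($a_2$) $[c_1a_1c_2b_2a_2]$, all M at $|Z|=5$, o($b_1$).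

**Case $X=C^s$.** Apply $\sigma$ to reduce to $X=A^s$.

In each case every gadget other than $X$ is placed exactly once, each f has $W(Y)\subseteq Z$, each g lacks exactly one hub, the size conditions hold as noted, and both halves end with $Z=H$. $\square$

## The recursion for $s_k$ and its growth rate

*Proof of Theorem 2.* For $k\ge7$, Proposition 11 and Lemma 12 verify the hypotheses of Lemma 9 for $G$. So
$$s_k\ \ge\ \sum_X|X|=8s_{k-2}+8s_{k-4}+12s_{k-6}.\qquad\square$$

*Proof of Theorem 3.* Let $k\ge8$. Insert (2) into Theorem 2 and subtract (6):
$$s_k-t_k\ \ge\ \bigl(8t_{k-2}+8t_{k-4}+12t_{k-6}\bigr)-\bigl(8t_{k-2}+8t_{k-4}+9t_{k-6}+12\bigr)=3t_{k-6}-12 .$$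
By (1) we have $t_{k-6}=\frac{5\cdot3^{k-7}-1}{2}$, so
$$3t_{k-6}-12=\frac{15\cdot3^{k-7}-27}{2}\ \ge\ \frac{45-27}{2}=9>0 .$$
(For $k=7$ the same expression is $-6$, which is why this bound starts at $k=8$.) By Theorem 1, every tree in the basis has exactly $t_k$ vertices, so a basis element with $s_k$ vertices has strictly more vertices than every tree in the basis, and (ii) fails. By Lemma 6 this element is connected, so it has at least $s_k-1>t_k-1$ edges, more than every tree in the basis. $\square$

For $k=8$ the numbers are $t_6=607$, $t_4=67$, $t_2=7$, and $8\cdot607+8\cdot67+12\cdot7=5476$, against $t_8=5467$.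

*Proof of Theorem 4.*

**The root.** We locate $\lambda$. Put $y=\lambda^2$; it is a positive root of
$$f(y)=y^3-8y^2-8y-12 .$$
For $y>0$, dividing by $y^3$ shows that $f(y)<0$, $=0$, $>0$ according to whether $8y^{-1}+8y^{-2}+12y^{-3}$ is greater than, equal to, or less than $1$. This expression decreases from $\infty$ to $0$. So there is exactly one positive root, and $f<0$ exactly below it. We have $f(9)=729-648-72-12=-3<0$, which already gives $\lambda>3$; this $-3$ is the surplus $732-729$ of the budget. For $y=3.005^2=9.030025$ we have $y^2<81.55$ and $y-8<1.0301$, so
$$f(y)=y^2(y-8)-8y-12<84.005-72.24-12=-0.235<-0.2<0 .$$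
Hence $\lambda^2>3.005^2$, that is, $\lambda>3.005$.

**The growth.** We show $s_k\ge c\lambda^k$ with $c=\min_{1\le k\le6}s_k\lambda^{-k}>0$. For $k\le6$ this holds by the choice of $c$. For $k\ge7$, by Theorem 2 and induction,
$$s_k\ \ge\ 8c\lambda^{k-2}+8c\lambda^{k-4}+12c\lambda^{k-6}=c\lambda^{k-6}\bigl(8\lambda^4+8\lambda^2+12\bigr)=c\lambda^{k-6}\lambda^6=c\lambda^k .$$

**The ratio.** Finally we compare with the trees. By (1), $t_k<\frac56\,3^k$, so
$$\frac{s_k}{t_k}\ \ge\ \frac{6c}{5}\left(\frac{\lambda}{3}\right)^k ,$$
and this tends to infinity exponentially fast, because $\lambda>3$. $\square$
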